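\title{The central limit theorem for power sums of the circular $\beta$-ensemble holds exactly for $\beta<4$}

\begin{abstract}
Let $p_j$ be the $j$-th power sum of the $n$ points of the circular $\beta$-ensemble. It has been conjectured that for every $\beta>0$ the condition $\sigma^2=\sum_j j|a_j|^2<\infty$ implies that $\sum_j a_jp_j$ converges in distribution, as $n\to\infty$, to a complex Gaussian variable of variance $2\sigma^2/\beta$. We prove this for $0<\beta<4$ and disprove it for every $\beta\ge4$. The obstruction is the power sum $p_n$, whose order equals the number of points: it has size $\sqrt{n\log n}$ for $\beta=4$ and $n^{1-2/\beta}$ for $\beta>4$, instead of $\sqrt n$. For $\beta\ge4$ we determine the weight that must replace $j$ in the summability condition. The proofs use the expansion of $p_j$ in Jack polynomials and, for $\beta=4$, a Pfaffian that splits into blocks of size at most four.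
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\beta>0$. The \emph{circular $\beta$-ensemble} of size $n$ is the random configuration $Z_n^{(\beta)}=(x_1,\dots,x_n)$ of points $x_k=e^{i\theta_k}$ on the unit circle, where $(\theta_1,\dots,\theta_n)\in[0,2\pi)^n$ has density proportional to
\[
\prod_{1\le j<k\le n}|x_j-x_k|^{\beta}.
\]
For $\beta=2$ this is the law of the eigenvalues of a Haar-distributed unitary matrix $U_n$ of size $n$ (the CUE), and $\beta=4$ corresponds to the circular symplectic ensemble (CSE). We study the power sums $p_j(Z_n^{(\beta)})=\sum_{k=1}^nx_k^j$, $j\ge1$; for $\beta=2$ they are the traces $\operatorname{Tr}(U_n^j)$. We write $Z_n$ for $Z_n^{(\beta)}$, and $p_j$ for $p_j(Z_n)$ when $n$ is clear. Throughout, $\xi$ is a standard complex Gaussian variable, $\xi=(X+iY)/\sqrt2$ with $X,Y$ independent standard real normals, so that $\mathbb E|\xi|^2=1$.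

The law of $Z_n$ is invariant under the rotation $x_k\mapsto e^{it}x_k$, which multiplies $p_j\overline{p_l}$ by $e^{i(j-l)t}$. Hence $\mathbb E\,p_j\overline{p_l}=0$ for $j\ne l$, and since $|p_j|\le n$,
\begin{equation}\label{eq:orth}
\mathbb E\Big|\sum_{M<j\le M'}a_jp_j\Big|^2=\sum_{M<j\le M'}|a_j|^2\,\mathbb E|p_j|^2\le n^2\sum_{M<j\le M'}|a_j|^2 .
\end{equation}
So if $a=(a_j)_{j\ge1}$ is a complex sequence with $\sigma^2:=\sum_jj|a_j|^2<\infty$, then for each $n$ the series
\[
X_n(a)=\sum_{j=1}^\infty a_j\,p_j(Z_n)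
\]
converges in $L^2$, and this is how we understand it. It is the linear statistic $\sum_kf(x_k)$ of the function $f(x)=\sum_ja_jx^j$, and $\sigma^2=\frac1\pi\int_{|x|<1}|f'|^2$ is the Dirichlet energy of $f$ in the disc.

For fixed $M$ the vector $(p_1,\dots,p_M)$ converges in distribution, as $n\to\infty$ and without normalization, to independent complex Gaussians of variances $2j/\beta$ (Proposition~\ref{prop:fixed}). A finite sum $\sum_{j\le M}a_jp_j$ therefore has a Gaussian limit of variance $\frac2\beta\sum_{j\le M}j|a_j|^2$, and $\sigma^2<\infty$ is exactly the condition under which the limiting variance stays finite as $M\to\infty$. For $\beta=2$ nothing more is needed: $\mathbb E|p_j|^2=\min(j,n)\le j$ (Example~\ref{ex:cue}), so by \eqref{eq:orth} the tail of the series is small uniformly in $n$. For $\beta=4$, a theorem of Jiang and Matsumoto gives $X_n(a)\to\frac1{\sqrt2}\sigma\xi$ under the stronger hypothesis $\sum_j(j\log j)|a_j|^2<\infty$. One may guess that the logarithm is a loss in the proof,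 and this is the content of the following conjecture, posed in \cite{source}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\beta>0$ and $\sigma^2=\sum_jj|a_j|^2<\infty$. Then $X_n(a)\to\sqrt{2/\beta}\,\sigma\,\xi$ in distribution as $n\to\infty$.}
\medskip

Large $\beta$ gives a reason for doubt. By Hadamard's inequality the Vandermonde determinant $\det[x_k^{m}]_{0\le m<n,\,k\le n}$ has modulus at most $n^{n/2}$, with equality exactly when its rows are orthogonal, that is, when $p_1=\dots=p_{n-1}=0$; by Newton's identities this means that the $x_k$ are the $n$-th roots of one number of modulus one. At such a configuration $|p_n|=n$, far more than $\sqrt n$. For fixed $n$ the ensemble concentrates near these configurations as $\beta\to\infty$, and the question is whether for fixed $\beta$ and large $n$ a trace of this resonance at $j=n$ survives. It does, from $\beta=4$ on.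

\begin{theorem}\label{thm:true}
Let $0<\beta<4$. If $\sigma^2=\sum_jj|a_j|^2<\infty$, then $X_n(a)\to\sqrt{2/\beta}\,\sigma\,\xi$ in distribution. Moreover $\sup_{n,j}\mathbb E|p_j(Z_n)|^2/j<\infty$, and this supremum equals $2/\beta$ for $\beta\le2$.
\end{theorem}

A sequence $(W_n)$ of complex random variables is \emph{tight} if $\sup_n\mathbb P(|W_n|>K)\to0$ as $K\to\infty$. A sequence that converges in distribution is tight.

\begin{theorem}\label{thm:false}
For every $\beta\ge4$ there is a sequence $(a_j)$ with $\sum_jj|a_j|^2<\infty$ such that $(X_n(a))_n$ is not tight; in particular it does not converge in distribution. For $\beta=4$, moreover, $p_n(Z_n^{(4)})/\sqrt{n\log n}\to\frac12\xi$ in distribution.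
\end{theorem}

Thus the conjecture holds for a given $\beta$ if and only if $\beta<4$. To describe the right hypothesis beyond the threshold, put
\[
v_\beta(j)=\begin{cases}j,&\beta<4,\\ j\log(1+j),&\beta=4,\\ j^{2-4/\beta},&\beta>4.\end{cases}
\]

\begin{theorem}\label{thm:sharp}
Let $\beta\ge4$.
\begin{enumerate}
\item[(1)] If $\sum_jv_\beta(j)|a_j|^2<\infty$ and $\sigma^2=\sum_jj|a_j|^2$, then $\sum_{j\le n}a_jp_j(Z_n)\to\sqrt{2/\beta}\,\sigma\,\xi$ in distribution. If $4\le\beta<3+\sqrt5$, then also $X_n(a)\to\sqrt{2/\beta}\,\sigma\,\xi$ in distribution.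
\item[(2)] If $\omega\ge0$ is a function on the positive integers with $\liminf_j\omega(j)/v_\beta(j)=0$, then there is a sequence $(a_j)$ with $\sum_j(\omega(j)+j)|a_j|^2<\infty$ such that neither $X_n(a)$ nor $\sum_{j\le n}a_jp_j(Z_n)$ is tight.
\end{enumerate}
\end{theorem}

For $\beta=4$, part (1) contains the theorem of Jiang and Matsumoto, and part (2) shows that their weight $j\log j$ cannot be improved.

The threshold can be read off from one exact formula. The product $e_n=x_1\cdots x_n$ has modulus one, and Lemma~\ref{lem:first} shows that $|\mathbb E\,p_n\overline{e_n}|$ is of order $n^{1-2/\beta}$. Hence $\mathbb E|p_n|\ge cn^{1-2/\beta}$, which is of larger order than $\sqrt n$ precisely when $\beta>4$. The rest of the paper makes the two sides of the threshold precise. Section~\ref{sec:jack} writes $\mathbb E|p_j|^2$ as a positive sum over partitions of $j$. Section~\ref{sec:upper} bounds this sum by $Cv_\beta(j)$ uniformly in $n$, which yields the limit theorems. Section~\ref{sec:pn} shows that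 $|p_n|$ has order $v_\beta(n)^{1/2}$ with probability bounded below when $\beta\ge4$, and Section~\ref{sec:proofs} builds the counterexamples from a sparse sequence of such resonances.

We put $\alpha=2/\beta$, so that $\beta=2,4$ correspond to $\alpha=1,\frac12$. The letters $C,c$ denote positive constants that depend only on $\beta$ and may change from line to line.

\section{Moments of power sums through Jack functions}\label{sec:jack}

The products of power sums are not orthogonal in $L^2(Z_n)$, but there is a basis of symmetric functions that is, and whose norms are explicit. This basis is also orthogonal for an abstract scalar product that describes the Gaussian limit. Comparing the two norms is the method of this section.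

\subsection{Jack functions}

A \emph{partition} $\lambda=(\lambda_1\ge\lambda_2\ge\cdots)$ of $d=|\lambda|$, written $\lambda\vdash d$, has $\ell(\lambda)$ nonzero parts, of which $m_j(\lambda)$ equal $j$. We identify it with the set of boxes $b=(r,k)$, $1\le k\le\lambda_r$, in row $r$ and column $k$. The \emph{arm} $\operatorname{arm}(b)=\lambda_r-k$ and the \emph{leg} $\operatorname{leg}(b)$ count the boxes of $\lambda$ to the right of $b$ in its row and below $b$ in its column, and the \emph{content} of $b$ is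
\[
\gamma(b)=\alpha(k-1)-(r-1).
\]
The ring of symmetric functions with real coefficients is the polynomial ring in the power sums $p_1,p_2,\dots$; the products $p_\mu=\prod_rp_{\mu_r}$, $\mu\vdash d$, form a basis of its part of degree $d$. Define a scalar product by
\[
\langle p_\mu,p_\nu\rangle_\alpha=\delta_{\mu\nu}\,z_\mu\alpha^{\ell(\mu)},\qquad z_\mu=\prod_{j}m_j(\mu)!\,j^{m_j(\mu)}.
\]
The Jack functions $J_\lambda=J_\lambda^{(\alpha)}$, $\lambda\vdash d$, form another basis of the part of degree $d$. We use only the following facts from \cite[\S VI.10]{macdonald}.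

\begin{enumerate}
\item[(J1)] The $J_\lambda$ are orthogonal for $\langle\cdot,\cdot\rangle_\alpha$, with
\[
N_\lambda:=\langle J_\lambda,J_\lambda\rangle_\alpha=\prod_{b\in\lambda}\big(\alpha\operatorname{arm}(b)+\operatorname{leg}(b)+1\big)\big(\alpha\operatorname{arm}(b)+\operatorname{leg}(b)+\alpha\big).
\]
For a single column, $J_{(1^d)}=d!\,e_d$, where $e_d$ is the elementary symmetric function.
\item[(J2)] The ring homomorphism $\varepsilon_X$ that sends every $p_j$ to $X$ satisfies $\varepsilon_X(J_\lambda)=\prod_{b\in\lambda}(X+\gamma(b))$.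
\item[(J3)] In $n$ variables $J_\lambda=0$ if $\ell(\lambda)>n$. For $\ell(\lambda),\ell(\mu)\le n$,
\[
\mathbb E\,J_\lambda(Z_n)\overline{J_\mu(Z_n)}=\delta_{\lambda\mu}N_\lambda R_\lambda(n),\qquad R_\lambda(n)=\prod_{b\in\lambda}\frac{n+\gamma(b)}{n+\gamma(b)+\alpha-1}.
\]
\end{enumerate}
In (J3) the weight $\prod_{j\ne k}(1-x_j/x_k)^{1/\alpha}$ on the torus is our density, because $(1-x_j/x_k)(1-x_k/x_j)=|x_j-x_k|^2$ and $2/\alpha=\beta$. If $\ell(\lambda)\le n$, then $n+\gamma(b)\ge1$ for all $b\in\lambda$, so all factors of $R_\lambda(n)$ are positive.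

\subsection{Fixed order: the Gaussian limit}

\begin{proposition}\label{prop:fixed}
Let $\xi_1,\xi_2,\dots$ be independent copies of $\xi$. For fixed $M$, $(p_1,\dots,p_M)\to(\sqrt{j\alpha}\,\xi_j)_{j\le M}$ in distribution as $n\to\infty$, and $\mathbb E|p_j(Z_n)|^2\to j\alpha$ for fixed $j$.
\end{proposition}

\begin{proof}
The joint moments of $p_1,\dots,p_M$ and their conjugates are the numbers $\mathbb E\,p_\mu\overline{p_\nu}$, where $\mu,\nu$ have parts at most $M$. They vanish for $|\mu|\ne|\nu|$ by rotation invariance. For $|\mu|=|\nu|=d$ expand $p_\mu=\sum_{\lambda\vdash d}\langle p_\mu,J_\lambda\rangle_\alpha J_\lambda/N_\lambda$, and likewise $p_\nu$. By (J3),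
\[
\mathbb E\,p_\mu\overline{p_\nu}=\sum_{\lambda\vdash d,\ \ell(\lambda)\le n}\frac{\langle p_\mu,J_\lambda\rangle_\alpha\langle p_\nu,J_\lambda\rangle_\alpha}{N_\lambda}R_\lambda(n).
\]
The sum is finite and $R_\lambda(n)\to1$, so by Parseval's identity the limit is $\langle p_\mu,p_\nu\rangle_\alpha=\delta_{\mu\nu}\prod_jm_j(\mu)!\,(j\alpha)^{m_j(\mu)}$. Since $|\xi|^2$ is exponential of mean one and $\arg\xi$ is uniform and independent of it, $\mathbb E\,\xi^{m}\overline{\xi}^{\,m'}=\delta_{mm'}m!$; so the limits are the joint moments of $(\sqrt{j\alpha}\,\xi_j)_{j\le M}$. A Gaussian law is determined by its moments, and therefore convergence of the moments implies convergence in distribution.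
\end{proof}

\subsection{The second moment of $p_j$ for all $j$ and $n$}

To control $p_j$ when $j$ grows with $n$ we need its Jack coefficients explicitly, and (J2) provides them. Write $J_\lambda=\sum_\nu\chi_\lambda^\nu p_\nu$ for $\lambda\vdash j$. Then $\varepsilon_X(J_\lambda)=\sum_\nu\chi_\lambda^\nu X^{\ell(\nu)}$, and $\nu=(j)$ is the only partition of $j$ of length one. As $\gamma(1,1)=0$, the coefficient of $X^1$ in (J2) shows that the coefficient of $p_j$ in $J_\lambda$ is
\[
\chi_\lambda=\prod_{b\in\lambda,\ b\ne(1,1)}\gamma(b).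
\]
Hence $\langle p_j,J_\lambda\rangle_\alpha=j\alpha\chi_\lambda$ and
\begin{equation}\label{eq:expansion}
p_j=j\alpha\sum_{\lambda\vdash j}\frac{\chi_\lambda}{N_\lambda}J_\lambda .
\end{equation}
Put $w_\lambda=j\alpha\chi_\lambda^2/N_\lambda\ge0$. Taking norms in \eqref{eq:expansion}, first in $L^2(Z_n)$ and then for $\langle\cdot,\cdot\rangle_\alpha$, where $\langle p_j,p_j\rangle_\alpha=j\alpha$, we obtain
\begin{equation}\label{eq:second}
\mathbb E|p_j(Z_n)|^2=j\alpha\sum_{\lambda\vdash j,\ \ell(\lambda)\le n}w_\lambda R_\lambda(n),\qquad\sum_{\lambda\vdash j}w_\lambda=1 .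
\end{equation}
So the ratio of $\mathbb E|p_j|^2$ to its limiting value $j\alpha$ is the mean of $R_\lambda(n)\mathbf 1[\ell(\lambda)\le n]$ under a probability measure on partitions of $j$.

\begin{example}[$\beta=2$]\label{ex:cue}
Let $\alpha=1$. Then $R_\lambda(n)=1$, and $\gamma(2,2)=0$, so $w_\lambda=0$ unless $\lambda$ is a hook $(j-\ell+1,1^{\ell-1})$, $1\le\ell\le j$. For such a hook $|\chi_\lambda|=(j-\ell)!\,(\ell-1)!$ and $N_\lambda=\big(j\,(j-\ell)!\,(\ell-1)!\big)^2$, so $w_\lambda=1/j$. Exactly $\min(j,n)$ hooks have length at most $n$, and \eqref{eq:second} gives $\mathbb E|p_j|^2=\min(j,n)$.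
\end{example}

\begin{example}[$j=1,2$]\label{ex:small}
For $j=1$ we get $\mathbb E|p_1|^2=\alpha n/(n+\alpha-1)$, which is at most $\alpha$ if $\alpha\ge1$ and exceeds $\alpha$ if $\alpha<1$. For $j=2$ we have $\chi_{(2)}=\alpha$, $N_{(2)}=2\alpha^2(1+\alpha)$, $\chi_{(1,1)}=-1$, $N_{(1,1)}=2\alpha(1+\alpha)$, so $w_{(2)}=\frac\alpha{1+\alpha}$ and $w_{(1,1)}=\frac1{1+\alpha}$. In the resonant case $n=2$,
\[
\mathbb E|p_2(Z_2)|^2=2\alpha\Big[\frac{\alpha}{1+\alpha}\cdot\frac{2(2+\alpha)}{(1+\alpha)(1+2\alpha)}+\frac1{1+\alpha}\cdot\frac2{\alpha(1+\alpha)}\Big].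
\]
For $\alpha=\frac12$ this is $\frac59+\frac{16}9=\frac73$. As $\alpha\to0$ the row $(2)$ contributes nothing and the column $(1,1)$ contributes $4=n^2$, the value at the lattice configuration. The large factor is $1/\alpha$; it comes from the bottom box of the column, where $n+\gamma(b)=1$.
\end{example}

The example suggests that long columns carry the excess variance. All quantities attached to columns are expressed by
\[
G(m)=\frac{\Gamma(m+\alpha)}{\Gamma(\alpha)\,m!}=\frac{\alpha(\alpha+1)\cdots(\alpha+m-1)}{m!},\qquad m\ge0,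
\]
the coefficient of $t^m$ in $(1-t)^{-\alpha}$. By Stirling's formula $G(m)(m+1)^{1-\alpha}\to1/\Gamma(\alpha)$, and $G(m)>0$, so
\begin{equation}\label{eq:G}
c\,(m+1)^{\alpha-1}\le G(m)\le C\,(m+1)^{\alpha-1}\qquad(m\ge0).
\end{equation}
The term of the full column $(1^n)$ in \eqref{eq:expansion} bounds even the first moment of $|p_n|$ from below, because the corresponding Jack polynomial has constant modulus.

\begin{lemma}\label{lem:first}
$\mathbb E\,p_n(Z_n)\overline{e_n(Z_n)}=(-1)^{n-1}\alpha/G(n)$. Consequently $\mathbb E|p_n(Z_n)|\ge c\,n^{1-2/\beta}$.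
\end{lemma}

\begin{proof}
By \eqref{eq:expansion}, (J3) and $e_n=J_{(1^n)}/n!$, the left side is $n\alpha\,\chi_{(1^n)}R_{(1^n)}(n)/n!$. The contents of the column are $0,-1,\dots,-(n-1)$, so $\chi_{(1^n)}=(-1)^{n-1}(n-1)!$ and $R_{(1^n)}(n)=\prod_{r=1}^n\frac{n-r+1}{n-r+\alpha}=1/G(n)$. In $n$ variables $e_n=x_1\cdots x_n$ has modulus one, so $\mathbb E|p_n|\ge\alpha/G(n)$, and \eqref{eq:G} applies.
\end{proof}

As a check, $G(n)\sim\alpha/n$ as $\alpha\to0$, so the formula tends to $(-1)^{n-1}n$, the value of $p_n\overline{e_n}$ at the $n$-th roots of a number of modulus one. We shall also need one summation formula, a specialization of the Cauchy identity.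

\begin{lemma}\label{lem:cauchy}
For every $d\ge0$, $\displaystyle\sum_{\mu\vdash d}\frac{1}{N_\mu}\prod_{b\in\mu}(\alpha+\gamma(b))^2=G(d)$.
\end{lemma}

\begin{proof}
The squared norm of a linear functional $\varepsilon$ on a Euclidean space is $\sum_u\varepsilon(u)^2/\langle u,u\rangle$ for any orthogonal basis $\{u\}$. Apply this to $\varepsilon_\alpha$ in degree $d$. The basis $J_\mu$ gives the left side by (J2). The basis $p_\nu$ gives $\sum_{\nu\vdash d}\alpha^{\ell(\nu)}/z_\nu$, which is the coefficient of $t^d$ in $\prod_j\exp(\alpha t^j/j)=(1-t)^{-\alpha}$.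
\end{proof}

\section{Upper bounds for the second moments}\label{sec:upper}

For $0<\alpha<1$ and $m\ge1$ let
\[
\Psi(m)=m^{1-2\alpha}\sum_{k=1}^mk^{2\alpha-2}.
\]
Each term of the sum is at least $m^{2\alpha-2}$, so $\Psi\ge1$. Comparison with an integral gives $\Psi(m)\le\frac1{2\alpha-1}$ if $\alpha>\frac12$ and $\Psi(m)\le1+\log m$ if $\alpha=\frac12$; if $\alpha<\frac12$ the series converges and $\Psi(m)\le Cm^{1-2\alpha}$. These three bounds are nondecreasing in $m$, so
\begin{equation}\label{eq:psiv}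
j\,\Psi(m)\le C\,v_\beta(j)\qquad(1\le m\le j,\ \beta>2).
\end{equation}

\begin{proposition}\label{prop:upper}
\begin{enumerate}
\item[(a)] If $\alpha\ge1$, then $\mathbb E|p_j(Z_n)|^2\le\alpha j$ for all $n,j\ge1$.
\item[(b)] If $0<\alpha<1$, then $\mathbb E|p_j(Z_n)|^2\le Cj\,\Psi(j)$ for all $1\le j\le n$.
\item[(c)] If $\frac{3-\sqrt5}2<\alpha<1$, then $\mathbb E|p_j(Z_n)|^2\le Cj\,\Psi(\min(j,n))$ for all $n,j\ge1$.
\end{enumerate}
\end{proposition}

Part (a) follows from \eqref{eq:second}: for $\alpha\ge1$ every factor of $R_\lambda(n)$ is at most one. From now on $0<\alpha<1$. Then each factor equals $1+\frac{1-\alpha}{n+\gamma(b)+\alpha-1}>1$, and $R_\lambda(n)$ is large when $\lambda$ has many boxes with $n+\gamma(b)$ small compared with $n$; such boxes lie in rows far down the diagram. A bound on $R_\lambda(n)$ alone is then too weak, and we must show that these partitions have small weight $w_\lambda$. We group the partitions by their length,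
\[
P_\ell=\sum_{\lambda\vdash j,\ \ell(\lambda)=\ell}w_\lambda R_\lambda(n),\qquad\mathbb E|p_j|^2=j\alpha\sum_{\ell=1}^{\min(j,n)}P_\ell,
\]
and compute the contribution of the first column exactly.

\subsection{Removing the first column}

Fix $1\le\ell\le\min(j,n)$ and put $d=j-\ell$. The map $\lambda\mapsto\mu$, $\mu_r=\lambda_r-1$ for $r\le\ell$, is a bijection from the partitions of $j$ of length $\ell$ onto the partitions of $d$ of length at most $\ell$. A box of $\mu$ has the same arm and leg as the corresponding box of $\lambda$, and its content in $\lambda$ is larger by $\alpha$. This shift turns the product defining $\chi_\lambda$ into the product in Lemma~\ref{lem:cauchy}, which makes the sum over $\mu$ computable.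

\begin{lemma}\label{lem:column}
Let $0<\alpha<1$. For a box $b\in\mu$ write $\gamma=\gamma(b)$, $Y=\ell+\gamma$, and
\[
\rho(b)=\frac{Y}{Y+\alpha}\cdot\frac{Y+\alpha-1}{Y+2\alpha-1}\cdot\frac{n+\gamma+\alpha}{n+\gamma+2\alpha-1}.
\]
Then $Y\ge1$, all numerators and denominators in $\rho(b)$ are positive, and
\begin{equation}\label{eq:factor}
w_\lambda R_\lambda(n)=\frac{j\alpha}{\ell^2}\cdot\frac{G(n-\ell)}{G(\ell)\,G(n)}\cdot\frac{\prod_{b\in\mu}(\alpha+\gamma(b))^2}{N_\mu}\cdot\prod_{b\in\mu}\rho(b).
\end{equation}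
If $\prod_{b\in\mu}\rho(b)\le F_\ell$ for all $\mu\vdash d$ with $\ell(\mu)\le\ell$, then
\begin{equation}\label{eq:P}
P_\ell\le C\,j\,\ell^{-1-\alpha}\Big(\frac n{n-\ell+1}\Big)^{1-\alpha}(j-\ell+1)^{\alpha-1}F_\ell .
\end{equation}
\end{lemma}

\begin{proof}
A box of $\mu$ lies in a row $r\le\ell$, so $Y\ge\ell-r+1\ge1$; then $Y+\alpha-1\ge\alpha$, and $n+\gamma+2\alpha-1\ge Y+2\alpha-1\ge2\alpha$. We split $\chi_\lambda$, $R_\lambda(n)$ and $N_\lambda$ into the first column and the rest. The box $(r,1)$ of $\lambda$ has content $-(r-1)$, arm $\mu_r$ and leg $\ell-r$. Therefore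
\begin{gather*}
\chi_\lambda^2=(\ell-1)!^2\prod_{b\in\mu}(\alpha+\gamma)^2,\qquad N_\lambda=N_\mu\prod_{r=1}^\ell(\ell-r+1+\alpha\mu_r)(\ell-r+\alpha+\alpha\mu_r),\\
R_\lambda(n)=\prod_{r=1}^\ell\frac{n-r+1}{n-r+\alpha}\prod_{b\in\mu}\frac{n+\gamma+\alpha}{n+\gamma+2\alpha-1}=\frac{G(n-\ell)}{G(n)}\prod_{b\in\mu}\frac{n+\gamma+\alpha}{n+\gamma+2\alpha-1}.
\end{gather*}
To write the last factor of $N_\lambda$ as a product over the boxes of $\mu$, note that along row $r$ the quantity $Y=\ell-r+1+\alpha(k-1)$ increases by $\alpha$ from one box to the next, so that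
\[
\prod_{k=1}^{\mu_r}\frac{Y+\alpha}{Y}=\frac{\ell-r+1+\alpha\mu_r}{\ell-r+1},\qquad\prod_{k=1}^{\mu_r}\frac{Y+2\alpha-1}{Y+\alpha-1}=\frac{\ell-r+\alpha+\alpha\mu_r}{\ell-r+\alpha}.
\]
Since $\prod_{r\le\ell}(\ell-r+1)=\ell!$ and $\prod_{r\le\ell}(\ell-r+\alpha)=\ell!\,G(\ell)$, we get
\[
N_\lambda=N_\mu\,\ell!^2\,G(\ell)\prod_{b\in\mu}\frac{Y+\alpha}Y\cdot\frac{Y+2\alpha-1}{Y+\alpha-1},
\]
and \eqref{eq:factor} follows from $w_\lambda=j\alpha\chi_\lambda^2/N_\lambda$. Sum \eqref{eq:factor} over $\mu$; dropping the restriction $\ell(\mu)\le\ell$ only adds nonnegative terms, so Lemma~\ref{lem:cauchy} gives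
\[
P_\ell\le\frac{j\alpha}{\ell^2}\cdot\frac{G(n-\ell)\,G(j-\ell)}{G(\ell)\,G(n)}\,F_\ell ,
\]
and \eqref{eq:G} turns this into \eqref{eq:P}.
\end{proof}

The right side of \eqref{eq:P} has two factors with exponent $\alpha-1<0$, one peaked at $\ell=n$ and one at $\ell=j$. When $j=n$ the peaks coincide and produce $(n-\ell+1)^{2\alpha-2}$. The sum of this over $\ell$ is dominated by the bulk if $2\alpha-2>-1$, and by the peak if $2\alpha-2<-1$; the borderline is $\alpha=\frac12$, that is, $\beta=4$. This is the origin of $\Psi$.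

\subsection{Orders $j\le n$: proof of Proposition~\ref{prop:upper}(b)}

Let $j\le n$. If $\ell(\lambda)=\ell<j/2$, every box of $\lambda$ satisfies $n+\gamma(b)+\alpha-1\ge n-\ell+\alpha\ge n/2$. Hence $R_\lambda(n)\le(1+2/n)^j\le e^2$, and $\sum_{\ell<j/2}P_\ell\le e^2\sum_\lambda w_\lambda=e^2$.

Let $j/2\le\ell\le j$. Now $\mu$ is small: $\ell(\mu)\le d\le j/2\le n/2$, so $n+\gamma+2\alpha-1\ge n-\ell(\mu)+2\alpha\ge n/2$ for $b\in\mu$. The first two factors of $\rho(b)$ are less than one and the third is $1+\frac{1-\alpha}{n+\gamma+2\alpha-1}\le1+\frac2n$, so $F_\ell=e^2$ is admissible. The function $x\mapsto x/(x-\ell+1)$ is nonincreasing for $x\ge\ell$, so $\frac n{n-\ell+1}\le\frac j{j-\ell+1}$, and \eqref{eq:P} with $\ell\ge j/2$ gives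
\[
P_\ell\le C\,j\cdot j^{-1-\alpha}\cdot j^{1-\alpha}(j-\ell+1)^{2\alpha-2}=Cj^{1-2\alpha}(j-\ell+1)^{2\alpha-2}.
\]
The sum over $\ell$ is at most $C\Psi(j)$. Altogether $\mathbb E|p_j|^2\le j\alpha(e^2+C\Psi(j))\le Cj\Psi(j)$, as $\Psi\ge1$. \qed

\subsection{Orders $j>n$: proof of Proposition~\ref{prop:upper}(c)}

By (b) we may assume $j>n$. The bound $|p_j|\le n$ settles only $j\ge n^2$. For $j>n$ the partition $\mu$ may have many boxes and as many as $n$ rows, so the third factors of $\rho(b)$ can no longer be bounded by themselves. Moreover, for $j$ much larger than $n$ the right side of \eqref{eq:P} with constant $F_\ell$ grows like $j^{\alpha}$. We need decay of $F_\ell$ in $j$, and it comes from the first two factors.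

The third factor decreases in $n$, and $n\ge\ell$; replacing $n$ by $\ell$ turns it into $\frac{Y+\alpha}{Y+2\alpha-1}$. Put $\kappa=3\alpha-1$, which is positive because $\frac{3-\sqrt5}2>\frac13$. With $A=Y+2\alpha-1>0$ we have $Y+\alpha-1=A-\alpha$, $Y+\kappa=A+\alpha$ and $(A-\alpha)(A+\alpha)\le A^2$, so
\[
\rho(b)\le\frac{Y(A-\alpha)}{A^2}\le\frac Y{A+\alpha}=\frac Y{Y+\kappa}.
\]
This is increasing in $Y$, so we need an upper bound for the contents. List the boxes of $\mu$ column by column. The $t$-th box lies in a column $k\le t$, so $Y\le\ell+\alpha(t-1)$ there, and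
\[
\prod_{b\in\mu}\rho(b)\le\prod_{t=0}^{d-1}\Big(1+\frac\kappa{\ell+\alpha t}\Big)^{-1}.
\]
From $\log(1+x)\ge x-x^2/2$ for $x\ge0$, from $\sum_{t=0}^{d-1}\frac\kappa{\ell+\alpha t}\ge\int_0^d\frac{\kappa\,dt}{\ell+\alpha t}=\frac\kappa\alpha\log\frac{\ell+\alpha d}\ell$, and from $\sum_{t\ge0}(1+\alpha t)^{-2}<\infty$, the product is at most $C\big(\frac\ell{\ell+\alpha d}\big)^{\kappa/\alpha}$. As $\ell+\alpha d\ge\alpha j$, we may take
\[
F_\ell=C(\ell/j)^{\kappa/\alpha}.
\]
This decay beats the growth $j^\alpha$ exactly when $\eta:=\frac\kappa\alpha-\alpha=3-\frac1\alpha-\alpha$ is positive, that is, when $\alpha^2-3\alpha+1<0$; for $\alpha<1$ this is the hypothesis $\alpha>\frac{3-\sqrt5}2$.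

If $\ell\le n/2$, then $n-\ell+1\ge n/2$ and $j-\ell+1\ge j/2$, so \eqref{eq:P} gives
\[
P_\ell\le Cj\,\ell^{-1-\alpha}j^{\alpha-1}(\ell/j)^{\kappa/\alpha}=Cj^{-\eta}\ell^{\eta-1},\qquad\sum_{\ell\le n/2}P_\ell\le C(n/j)^\eta\le C .
\]
If $n/2<\ell\le n$, we use $j-\ell+1\ge\frac jn(n-\ell+1)$, which after multiplication by $n$ reads $(j-n)\ell\ge j-n$. Then \eqref{eq:P} gives
\[
P_\ell\le Cj\,n^{-2\alpha}(n-\ell+1)^{2\alpha-2}\Big(\frac jn\Big)^{\alpha-1}\Big(\frac nj\Big)^{\kappa/\alpha}=Cn^{1-2\alpha}\Big(\frac nj\Big)^\eta(n-\ell+1)^{2\alpha-2},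
\]
and the sum over $\ell$ is at most $C\Psi(n)$. Hence $\mathbb E|p_j|^2\le Cj\Psi(n)$. \qed

\begin{remark}
The condition $\alpha>\frac{3-\sqrt5}2$ is equivalent to $\beta<3+\sqrt5$. It is used only to have $\eta>0$, and it is the sole source of this restriction in Theorem~\ref{thm:sharp}(1). Since $3+\sqrt5>4$, it costs nothing in Theorem~\ref{thm:true}.
\end{remark}

\section{The size of $p_n(Z_n)$ for $\beta\ge4$}\label{sec:pn}

Large moments do not prevent tightness, since they may come from rare events. For the counterexamples we need $|p_n|$ to be large with probability bounded below. For $n\ge2$ let $\tau_n=\sqrt{n\log n}$ if $\beta=4$, and $\tau_n=n^{1-2/\beta}$ if $\beta>4$.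

\begin{proposition}\label{prop:size}
Let $\beta\ge4$. There are $c_0>0$ and $n_0\ge2$ such that $\mathbb P(|p_n(Z_n)|\ge c_0\tau_n)\ge c_0$ for $n\ge n_0$. For $\beta=4$, $p_n(Z_n)/\sqrt{n\log n}\to\frac12\xi$ in distribution.
\end{proposition}

\begin{proof}[Proof for $\beta>4$]
For $W\ge0$ the Cauchy--Schwarz inequality applied to $\frac12\mathbb EW\le\mathbb E\big[W\mathbf 1[W\ge\frac12\mathbb EW]\big]$ gives the Paley--Zygmund inequality $\mathbb P(W\ge\frac12\mathbb EW)\ge(\mathbb EW)^2/(4\,\mathbb EW^2)$. Take $W=|p_n|$. Lemma~\ref{lem:first} gives $\mathbb EW\ge c_1\tau_n$, and Proposition~\ref{prop:upper}(b) with $j=n$ and \eqref{eq:psiv} give $\mathbb EW^2\le C_1\tau_n^2$. So $\mathbb P(|p_n|\ge\frac{c_1}2\tau_n)\ge c_1^2/(4C_1)$; let $c_0$ be the smaller of $c_1/2$ and $c_1^2/(4C_1)$.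
\end{proof}

For $\beta=4$ this argument fails: Lemma~\ref{lem:first} gives only $\mathbb E|p_n|\ge c\sqrt n$, while the upper bound for $\mathbb E|p_n|^2$ is $Cn\log(1+n)$. Instead we compute the law of $p_n$ exactly. The density $\prod_{j<k}|x_j-x_k|^4=\prod_{j<k}(2-x_j/x_k-x_k/x_j)^2$ is a Laurent polynomial whose degree in each variable lies between $-2(n-1)$ and $2(n-1)$, whereas a function of $n\theta_k$ contains only frequencies divisible by $n$. So only the frequencies $0$ and $\pm n$ interact.

\begin{example}[$n=2$]\label{ex:two}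
With $\phi=\theta_1-\theta_2$ the density is proportional to $(2-2\cos\phi)^2=6-8\cos\phi+2\cos2\phi$, so $\mathbb E\,e^{\pm2i\phi}=\frac16$ and $\mathbb E\,e^{2im\phi}=0$ for $|m|\ge2$. If $h$ has Fourier coefficients $h_m$, then by rotation invariance
\[
\mathbb E\,h(2\theta_1)h(2\theta_2)=\sum_mh_mh_{-m}\,\mathbb E\,e^{2im\phi}=h_0^2+\tfrac13h_1h_{-1},
\]
and $\mathbb E|p_2|^2=2+2\,\mathbb E\cos2\phi=\frac73$, as in Example~\ref{ex:small}.
\end{example}

In general the expectation is a product of factors of this shape. Let $H_n$ be the set of half-integers $q\in\mathbb Z+\frac12$ with $0<q<n/2$, let $\epsilon_n=1$ for odd $n$ and $\epsilon_n=0$ for even $n$, and put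
\[
u_q=\frac{(n-2q)^2}{4q(n-q)}=\frac n4\Big(\frac1q+\frac1{n-q}\Big)-1,\qquad q\in H_n .
\]
For $n=2$, $H_2=\{\frac12\}$ and $u_{1/2}=\frac13$.

\begin{lemma}\label{lem:pf}
Let $\beta=4$, and let $h$ be a bounded measurable $2\pi$-periodic function with Fourier coefficients $h_m=\int_0^{2\pi}h(\theta)e^{-im\theta}\frac{d\theta}{2\pi}$. Then
\[
\mathbb E\prod_{k=1}^nh(n\theta_k)=h_0^{\epsilon_n}\prod_{q\in H_n}\big(h_0^2+u_q\,h_1h_{-1}\big).
\]
\end{lemma}

\begin{proof}
\emph{The density as a determinant.} The Vandermonde determinant of the $2n$ points $x_1,y_1,\dots,x_n,y_n$ equals $\prod_k(y_k-x_k)\prod_{j<k}(x_k-x_j)(x_k-y_j)(y_k-x_j)(y_k-y_j)$. Subtract the column of $x_k$ from that of $y_k$, divide by $y_k-x_k$ and let $y_k\to x_k$. This gives the confluent Vandermonde identity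
\[
\det\big[x_k^m,\ m\,x_k^{m-1}\big]_{0\le m\le2n-1,\ k\le n}=\prod_{j<k}(x_k-x_j)^4 ,
\]
where each $k$ contributes two adjacent columns. We center the exponents: let $I=\{-n+\frac12,-n+\frac32,\dots,n-\frac12\}$, $|I|=2n$, and $q=m-n+\frac12\in I$. Multiply the first column of $k$ by $e^{-i(n-1/2)\theta_k}$ and the second by $x_ke^{-i(n-1/2)\theta_k}$; the entries become $e^{iq\theta_k}$ and $m\,e^{iq\theta_k}$. Subtracting $n-\frac12$ times the first column from the second replaces $m$ by $q$. The determinant has been multiplied by $\prod_kx_k^{-2(n-1)}=\prod_{j<k}(x_jx_k)^{-2}$, and $(x_k-x_j)^2/(x_jx_k)=-|x_k-x_j|^2$. Hence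
\[
\det\big[e^{iq\theta_k},\ q\,e^{iq\theta_k}\big]_{q\in I,\ k\le n}=\prod_{j<k}|x_j-x_k|^4 .
\]

\emph{Integration (de Bruijn's formula).} The Pfaffian of an antisymmetric $2n\times2n$ matrix is $\operatorname{Pf}(A)=\frac1{2^nn!}\sum_{\pi\in S_{2n}}\operatorname{sgn}(\pi)\prod_{k=1}^nA_{\pi(2k-1),\pi(2k)}$. A simultaneous permutation of rows and columns multiplies it by the sign of the permutation; it is multiplicative over diagonal blocks; it equals $A_{12}$ in size two and $A_{12}A_{34}-A_{13}A_{24}+A_{14}A_{23}$ in size four. Let $g$ be bounded with Fourier coefficients $\hat g(m)$, and number $I$ increasingly. Expanding the determinant and integrating each variable gives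
\[
\int\prod_kg(\theta_k)\prod_{j<k}|x_j-x_k|^4\prod_k\frac{d\theta_k}{2\pi}=\sum_{\pi}\operatorname{sgn}(\pi)\prod_{k=1}^nD_{\pi(2k-1),\pi(2k)},
\]
with $D_{qr}=\int g(\theta)\,r\,e^{i(q+r)\theta}\frac{d\theta}{2\pi}=r\,\hat g(-q-r)$. Exchanging $\pi(2k-1)$ and $\pi(2k)$ changes the sign of $\pi$, so each $D_{qr}$ may be replaced by $\frac12(D_{qr}-D_{rq})$. The integral equals $n!\operatorname{Pf}(A)$ with
\[
A_{qr}=(r-q)\,\hat g(-q-r),\qquad q,r\in I .
\]

\emph{Blocks.} Let $g(\theta)=h(n\theta)$. Then $\hat g(nm)=h_m$, and $\hat g$ vanishes off $n\mathbb Z$. Since $|q+r|<2n$, the entry $A_{qr}$ vanishes unless $q+r\in\{0,n,-n\}$. So a positive index $q$ is linked only to $-q$ and $n-q$, and $-q$ only to $q$ and $-(n-q)$. The set $I$ splits into the blocks $(q,-q,q',-q')$ with $q\in H_n$, $q'=n-q$, and, for odd $n$, the block $(\frac n2,-\frac n2)$. In a block of size four,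
\begin{gather*}
A_{q,-q}=-2qh_0,\qquad A_{q',-q'}=-2q'h_0,\qquad A_{q,q'}=(q'-q)h_{-1},\\
A_{-q,-q'}=-(q'-q)h_1,\qquad A_{q,-q'}=A_{-q,q'}=0,
\end{gather*}
the last because $0<q'-q<n$. Its Pfaffian is $4qq'h_0^2+(q'-q)^2h_1h_{-1}$. The block of size two has Pfaffian $-nh_0$. For $h\equiv1$ the same blocks have Pfaffians $4qq'$ and $-n$, and the sign of the reordering of $I$ does not depend on $h$. Dividing by the integral for $h\equiv1$ gives the formula, since $(q'-q)^2/(4qq')=u_q$.
\end{proof}

We record two estimates. Since $n-q>q$,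
\begin{equation}\label{eq:u1}
1\le1+u_q\le\frac n{2q}\le n .
\end{equation}
As $q$ runs through $H_n$, the numbers $q$ and $n-q$ run through all half-integers in $(0,n)$ other than $n/2$, and $\sum_{m=0}^{n-1}(m+\frac12)^{-1}=\log n+O(1)$; so
\begin{equation}\label{eq:u2}
\sum_{q\in H_n}u_q=\frac n4\log n+O(n).
\end{equation}

\begin{remark}
For $h(\theta)=1+se^{i\theta}+te^{-i\theta}$ the coefficient of $st$ in Lemma~\ref{lem:pf} gives $\mathbb E|p_n|^2-n=\sum_{q\in H_n}u_q$. Thus $\mathbb E|p_n(Z_n^{(4)})|^2\sim\frac14n\log n$, and the logarithm in Proposition~\ref{prop:upper} is not a loss in the proof.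
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:size} for $\beta=4$]
Fix $\varphi\in\mathbb R$ and let $h(\theta)=e^{is\cos(\theta-\varphi)}$ with $s$ real, so that $\prod_kh(n\theta_k)=\exp\big(is\operatorname{Re}(e^{-i\varphi}p_n)\big)$. The symmetries $\theta\mapsto-\theta$ and $\theta\mapsto\pi-\theta$ give $h_0=B_0(s)$ and $h_{\pm1}=ie^{\mp i\varphi}B_1(s)$, where
\[
B_0(s)=\int_0^{2\pi}\cos(s\cos\theta)\frac{d\theta}{2\pi},\qquad B_1(s)=\int_0^{2\pi}\sin(s\cos\theta)\cos\theta\,\frac{d\theta}{2\pi}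
\]
are the Bessel functions of orders $0$ and $1$. Taylor expansion under the integrals gives $B_0(s)=1-\frac{s^2}4+O(s^4)$ and $B_1(s)=\frac s2+O(|s|^3)$. By Lemma~\ref{lem:pf},
\[
\mathbb E\,e^{is\operatorname{Re}(e^{-i\varphi}p_n)}=B_0(s)^{\epsilon_n}\prod_{q\in H_n}\big(B_0(s)^2-u_qB_1(s)^2\big).
\]
Let $s=t/\sqrt{n\log n}$ with $t\in\mathbb R$ fixed. The factor of index $q$ is $1-\frac{s^2}2-\frac{s^2}4u_q+O(s^4(1+u_q))$, and by \eqref{eq:u1} $s^2(1+u_q)\le t^2/\log n\to0$ uniformly in $q$. So for large $n$ all factors are positive, with logarithms $-\frac{s^2}2-\frac{s^2}4u_q+O(s^4(1+u_q)^2)$. We sum over $q$. The first terms contribute $O(ns^2)=O(1/\log n)$. By \eqref{eq:u1} the error terms contribute at most $Cs^4n^2\sum_{q}q^{-2}=O(1/\log^2n)$. By \eqref{eq:u2} the middle terms contribute $-\frac{t^2}{16}+o(1)$. Also $B_0(s)\to1$. The characteristic function of $\operatorname{Re}(e^{-i\varphi}p_n)/\sqrt{n\log n}$ thus tends to $e^{-t^2/16}$, which is that of the centered normal variable $\operatorname{Re}(e^{-i\varphi}\frac12\xi)$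 of variance $\frac18$. Every real-linear functional on $\mathbb C$ is a real multiple of $x\mapsto\operatorname{Re}(e^{-i\varphi}x)$ for some $\varphi$, so the Cram\'er--Wold theorem (convergence in distribution of all linear functionals implies that of the vector) gives $p_n/\tau_n\to\frac12\xi$. Finally $\mathbb P(|p_n|\ge\frac14\tau_n)\to\mathbb P(|\xi|^2\ge\frac14)=e^{-1/4}>\frac14$, so $c_0=\frac14$ works.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Convergence}

We use the approximation theorem \cite[Theorem 3.2]{billingsley}: if $W_{n,M}\to W^{(M)}$ in distribution as $n\to\infty$ for each $M$, if $W^{(M)}\to W$ in distribution as $M\to\infty$, and if $\lim_{M\to\infty}\limsup_{n\to\infty}\mathbb P(|W_n-W_{n,M}|\ge\delta)=0$ for each $\delta>0$, then $W_n\to W$ in distribution.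

\begin{proof}[Proof of Theorem~\ref{thm:true} and Theorem~\ref{thm:sharp}(1)]
Proposition~\ref{prop:upper} and \eqref{eq:psiv} give
\begin{equation}\label{eq:unif}
\mathbb E|p_j(Z_n)|^2\le C\,v_\beta(j)
\end{equation}
in the following ranges: for all $n,j$ if $\beta\le2$, by part (a), with $C=2/\beta$; for all $n,j$ if $2<\beta<3+\sqrt5$, by part (c); and for $j\le n$ if $\beta\ge4$, by part (b). For $\beta<4$ this is the bound on $\sup_{n,j}\mathbb E|p_j|^2/j$, and for $\beta\le2$ the supremum is $2/\beta$ because $\mathbb E|p_j(Z_n)|^2\to2j/\beta$ by Proposition~\ref{prop:fixed}.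

Let $\sum_jv_\beta(j)|a_j|^2<\infty$. Since $v_\beta(j)\ge cj$, the number $\sigma^2$ is finite and $X_n(a)$ is defined. Let $W_n=X_n(a)$ if $\beta<3+\sqrt5$, or $W_n=\sum_{j\le n}a_jp_j$ if $\beta\ge4$, and let $W_{n,M}=\sum_{j\le M}a_jp_j$. By Proposition~\ref{prop:fixed}, $W_{n,M}\to\sum_{j\le M}a_j\sqrt{j\alpha}\,\xi_j$, which has the law of $\sqrt{2/\beta}\,\sigma_M\xi$ with $\sigma_M^2=\sum_{j\le M}j|a_j|^2\to\sigma^2$. For $n\ge M$, \eqref{eq:orth} and \eqref{eq:unif} give
\[
\mathbb E|W_n-W_{n,M}|^2\le C\sum_{j>M}v_\beta(j)|a_j|^2 ,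
\]
where for the truncated sum only orders $j\le n$ occur. The right side does not depend on $n$ and tends to zero as $M\to\infty$. Chebyshev's inequality and the approximation theorem finish the proof.
\end{proof}

\subsection{Failure of tightness}

The counterexample is supported on a sparse sequence $n_1<n_2<\cdots$. At size $n=n_k$ the term $a_{n_k}p_{n_k}$ is resonant and of order $k$. The earlier terms have orders that are small compared with $n_k$, so they are already in the Gaussian regime; the later terms have coefficients so small that the bound $|p_j|\le n_k$ suffices.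

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2) and Theorem~\ref{thm:false}]
Let $\beta\ge4$ and $\tilde\omega(j)=\omega(j)+j$. We have $\tau_j^2/v_\beta(j)\to1$ and $j/\tau_j^2\to0$ (this is where $\beta\ge4$ enters, next to Proposition~\ref{prop:size}), so $\liminf_j\tilde\omega(j)/\tau_j^2=0$. Choose $n_0\le n_1<n_2<\cdots$ inductively, with $a_{n_k}=k/\tau_{n_k}$ and $a_j=0$ for all other $j$, such that
\begin{enumerate}
\item[(i)] $\tilde\omega(n_k)\le4^{-k}\tau_{n_k}^2$;
\item[(ii)] $\tau_{n_k}^2\ge4^kk^2n_{k-1}^2$ for $k\ge2$;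
\item[(iii)] $\sum_{l<k}a_{n_l}^2\,\mathbb E|p_{n_l}(Z_{n_k})|^2\le\frac2\beta\sum_{l<k}n_la_{n_l}^2+1$.
\end{enumerate}
Given $n_1,\dots,n_{k-1}$, condition (i) holds for infinitely many values of $n_k$, condition (ii) for all large values because $\tau_n\to\infty$, and condition (iii) for all large values by Proposition~\ref{prop:fixed}. So the choice is possible. By (i), $\sum_j\tilde\omega(j)|a_j|^2\le\sum_kk^24^{-k}<\infty$; in particular $\sigma^2=\sum_jj|a_j|^2<\infty$.

At $n=n_k$ write $X_{n_k}(a)=a_{n_k}p_{n_k}+U_k+T_k$ with $U_k=\sum_{l<k}a_{n_l}p_{n_l}$ and $T_k=\sum_{l>k}a_{n_l}p_{n_l}$. By \eqref{eq:orth} and (iii), $\mathbb E|U_k|^2\le\frac2\beta\sigma^2+1$. By \eqref{eq:orth} and (ii), and since $n_{l-1}\ge n_k$ for $l>k$,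
\[
\mathbb E|T_k|^2\le n_k^2\sum_{l>k}\frac{l^2}{\tau_{n_l}^2}\le\sum_{l>k}4^{-l}\frac{n_k^2}{n_{l-1}^2}\le1 .
\]
As $U_k$ and $T_k$ are orthogonal, $\mathbb E|U_k+T_k|^2\le K:=\frac2\beta\sigma^2+2$. Proposition~\ref{prop:size} gives $\mathbb P(|a_{n_k}p_{n_k}|\ge c_0k)\ge c_0$, and by Chebyshev's inequality
\[
\mathbb P\Big(|X_{n_k}(a)|\ge\frac{c_0k}2\Big)\ge c_0-\mathbb P\Big(|U_k+T_k|\ge\frac{c_0k}2\Big)\ge c_0-\frac{4K}{c_0^2k^2}.
\]
The levels $c_0k/2$ tend to infinity while the probabilities have lower limit at least $c_0>0$, so $(X_n(a))_n$ is not tight. At $n=n_k$ the truncated sum equals $a_{n_k}p_{n_k}+U_k$, and the same estimate holds with $T_k$ omitted. This proves Theorem~\ref{thm:sharp}(2). The choice $\omega(j)=j$, admissible because $j/v_\beta(j)\to0$, gives the first assertion of Theorem~\ref{thm:false}; the limit law for $\beta=4$ is part of Proposition~\ref{prop:size}.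
\end{proof}

\begin{thebibliography}{9}

\bibitem{billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{macdonald}
Macdonald, \emph{Symmetric Functions and Hall Polynomials}, 2nd ed.

\bibitem{source}
\emph{En $\beta$ ansanburu no ch\=ushin kyokugen teiri to Jack tak\=oshiki} [Central limit theorems for circular $\beta$-ensembles and Jack polynomials; title transliterated and translated from the Japanese],
\texttt{http://www.sci.kagoshima-u.ac.jp/\allowbreak\textasciitilde{}shom/\allowbreak pdf/\allowbreak 2015\_02\_Kagoshima.pdf}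

\end{thebibliography}
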